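\title{Uniqueness for multiple Walsh series under cubical and $\rho$-regular convergence}

\begin{abstract}
We prove that a $d$-multiple Walsh series that converges $\rho$-regularly to zero at every point of $[0,1]^d$ has all coefficients equal to zero, for every $d\ge 2$ and every $\rho\in(0,1]$. The conclusion persists if convergence is not assumed on a countable union of coordinate hyperplanes. The proof uses only the cubical partial sums of order $2^k+2^m$, where $k\to\infty$ and $m$ runs through an infinite set; a finite set of values of $m$ does not suffice. We view the series as a linear functional on Walsh polynomials, trap a portion of its support in a coordinate subspace by the Baire category theorem, and test it with the kernels $D_{2^k+2^m}$.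
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $r_0$ be the function of period $1$ on $\mathbb R$ that equals $1$ on $[0,1/2)$ and $-1$ on $[1/2,1)$, and let $r_k(x)=r_0(2^kx)$, $k\ge0$, be the Rademacher functions. For $n=\sum_{k\ge0}\varepsilon_k2^k$ with $\varepsilon_k\in\{0,1\}$, the Walsh (Paley) function is $w_n=\prod_{k\ge 0}r_k^{\varepsilon_k}$. For $\mathbf n=(n_1,\dots,n_d)\in\mathbb Z_{\ge0}^d$ and $\mathbf t=(t^1,\dots,t^d)$ put $\omega_{\mathbf n}(\mathbf t)=\prod_{i=1}^dw_{n_i}(t^i)$. We consider $d$-multiple Walsh series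
\begin{equation}\label{eq:series}
\sum_{\mathbf n\in\mathbb Z_{\ge0}^d}b_{\mathbf n}\,\omega_{\mathbf n}(\mathbf t),\qquad b_{\mathbf n}\in\mathbb R,
\end{equation}
with no assumption on the size of the coefficients. The rectangular partial sums are
\[
S_{\mathbf N}(\mathbf t)=\sum_{n_1=0}^{N_1-1}\cdots\sum_{n_d=0}^{N_d-1}b_{\mathbf n}\,\omega_{\mathbf n}(\mathbf t),\qquad \mathbf N=(N_1,\dots,N_d)\in\mathbb Z_{\ge1}^d,
\]
and $S_N=S_{(N,\dots,N)}$ denotes the cubical partial sum of order $N$.

The series converges \emph{rectangularly} to $S(\mathbf t)$ at $\mathbf t$ if $S_{\mathbf N}(\mathbf t)\to S(\mathbf t)$ as $\min_iN_i\to\infty$. For $\rho\in(0,1]$, it converges \emph{$\rho$-regularly} if the same holds when $\mathbf N$ is restricted by $\min_{i,j}N_i/N_j\ge\rho$; for $\rho=1$ this is \emph{cubical} convergence, $S_N(\mathbf t)\to S(\mathbf t)$. A set $L\subset[0,1]^d$ is a \emph{set of uniqueness}, or \emph{U-set}, for one of these modes of convergence if every series \eqref{eq:series} that converges to $0$ in that mode at every point of $[0,1]^d\setminus L$ has all coefficients equal to $0$. We write $U_{\rho,d}$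 for the class of U-sets for $\rho$-regular convergence.

The parameter $\rho$ measures how far the box of summation may be from a cube. The larger $\rho$ is, the fewer partial sums are tested: rectangular convergence implies $\rho$-regular convergence, and $\rho$-regular convergence implies cubical convergence. Uniqueness is therefore hardest to obtain for $\rho=1$. A subset of a U-set is a U-set, because removing points from $L$ strengthens the hypothesis on the series. So the first thing to ask of the class $U_{\rho,d}$ is whether it contains the empty set, that is, whether it is nonempty. The following question is posed in \cite{WDA}.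

\medskip
\noindent\textbf{Question.} \emph{Let $d\ge2$ and $\rho\in(0,1]$. Is $\emptyset\in U_{\rho,d}$? That is, must a series \eqref{eq:series} that converges $\rho$-regularly to $0$ at every point of $[0,1]^d$ have all coefficients equal to $0$?}
\medskip

Two results are quoted in \cite{WDA}. For rectangular convergence, every countable subset of $[0,1]^d$ is a U-set (Skvortsov, Movsisyan). When the series are considered on the dyadic group $G^d$ instead of $[0,1]^d$, the empty set is a U-set for $\rho$-regular convergence for all $\rho\in(0,1]$ (Lukomskii).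

\subsection{The cube and the group}

The dyadic group is $G=\{0,1\}^{\{0,1,2,\dots\}}$ with coordinatewise addition modulo $2$, denoted $\oplus$. We call the coordinates $x_0,x_1,\dots$ of $x\in G$ its digits. Put $r_k(x)=(-1)^{x_k}$ on $G$, and define $w_n$, $\omega_{\mathbf n}$ and the partial sums of \eqref{eq:series} on $G$ and $G^d$ by the same formulas as above. Let $\varphi\colon[0,1)\to G$ send $x$ to the digits of its binary expansion $x=\sum_kx_k2^{-k-1}$ with infinitely many zeros. The digit $x_k$ is $0$ exactly when the fractional part of $2^kx$ lies in $[0,1/2)$, so $r_k(\varphi(x))=r_k(x)$. The map $\varphi$ is a bijection onto $G\setminus C^*$, where $C^*$ is the countable set of sequences that are eventually $1$. By periodicity $w_n(1)=w_n(0)$, so the points of $[0,1]^d$ with a coordinate equal to $1$ carry no further information.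

Convergence everywhere on $[0,1]^d$ is thus the same as convergence on $(G\setminus C^*)^d$. In terms of the group, the question asks whether uniqueness survives the loss of all points with some coordinate in $C^*$. For $d\ge2$ these points form a countable union of hyperplanes $\{t^i=c\}$. This set has measure zero, which suggests the answer yes. It is also dense and uncountable, and Section~\ref{sec:masses} shows that a nonzero series can be concentrated on it so that the sums $S_{2^k}$ tend to zero at all remaining points. The task is to find cubical sums that detect such a series.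

\subsection{Results}

\begin{theorem}\label{thm:cube}
Let $d\ge2$ and $\rho\in(0,1]$.
\begin{enumerate}
\item[(a)] $\emptyset\in U_{\rho,d}$.
\item[(b)] If $E_1,\dots,E_d\subset[0,1]$ are countable, then $\bigcup_i\{\mathbf t\in[0,1]^d:t^i\in E_i\}\in U_{\rho,d}$. In particular, every countable subset of $[0,1]^d$ and every countable union of coordinate hyperplanes $\{t^i=c\}$ belongs to $U_{\rho,d}$. The same sets are U-sets for rectangular convergence.
\end{enumerate}
\end{theorem}

We deduce this from a statement on the group that involves only a sparse family of cubical sums.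

\begin{theorem}\label{thm:group}
Let $d\ge1$, let $C_1,\dots,C_d\subset G$ be countable, $X_i=G\setminus C_i$, $X=\prod_iX_i$, and let $M\subset\{0,1,2,\dots\}$ be infinite. If a series \eqref{eq:series} on $G^d$ satisfies
\begin{equation}\label{eq:hyp}
\lim_{k\to\infty}S_{2^k+2^m}(\mathbf t)=0\qquad\text{for all }m\in M\text{ and all }\mathbf t\in X,
\end{equation}
then all $b_{\mathbf n}=0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:cube} from Theorem~\ref{thm:group}]
Part (a) is part (b) with $E_i=\emptyset$. For (b), let the series converge to $0$, rectangularly or $\rho$-regularly, outside $\bigcup_i\{t^i\in E_i\}$. Then $S_N(\mathbf t)\to0$ at every $\mathbf t\in[0,1)^d$ with $t^i\notin E_i$ for all $i$. Applying $\varphi$ in each coordinate maps these points onto $\prod_i(G\setminus C_i)$, where $C_i=C^*\cup\varphi(E_i\cap[0,1))$ is countable, and preserves the partial sums. So \eqref{eq:hyp} holds with $M=\{0,1,2,\dots\}$, and all coefficients vanish. A countable union of coordinate hyperplanes is a set of the form treated. A countable set $L$ lies in $\bigcup_i\{t^i\in E_i\}$, where $E_i$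 is the projection of $L$ to the $i$-th coordinate, and subsets of U-sets are U-sets.
\end{proof}

The next proposition marks two limits of these theorems. A set $E\subset[0,1]$ is a U-set for the one-dimensional Walsh system if every series $\sum_na_nw_n$ that converges to $0$ on $[0,1]\setminus E$ has all $a_n=0$.

\begin{proposition}\label{prop:sharp}
\begin{enumerate}
\item[(a)] Let $d\ge1$ and let $M\subset\{0,1,2,\dots\}$ be finite. There is a series \eqref{eq:series} with a nonzero coefficient such that, at every $\mathbf t\in[0,1)^d$, both $S_{2^k}(\mathbf t)\to0$ and $S_{2^k+2^m}(\mathbf t)\to0$ for all $m\in M$ as $k\to\infty$. Hence, for pointwise convergence on $[0,1)^d$, condition \eqref{eq:hyp} forces all coefficients to vanish if and only if $M$ is infinite.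
\item[(b)] Let $d\ge2$, $\rho\in(0,1]$ and $E\subset[0,1]$. If $E\times[0,1]^{d-1}\in U_{\rho,d}$, then $E$ is a U-set for the one-dimensional Walsh system.
\end{enumerate}
\end{proposition}

Part (a) is proved in Section~\ref{sec:masses}, part (b) in Section~\ref{sec:exc}, and Theorem~\ref{thm:group} in Section~\ref{sec:proof}.

\section{Walsh series as functionals}\label{sec:functionals}

\subsection{Cubes, measure and category}

Let $e\ge1$. A \emph{cell} of rank $k$ in $G$ is the set of all $x$ with prescribed digits $x_0,\dots,x_{k-1}$. A \emph{cube} of rank $k$ in $G^e$ is a product of $e$ cells of rank $k$. The cell or cube of rank $k$ that contains a given point is denoted by $\Delta_k(\cdot)$. The cubes of rank $k$ partition $G^e$ into $2^{ke}$ parts, and any two cubes are nested or disjoint. In the product topology $G^e$ is a compact metrizable space, and the cubes are closed and open and form a base. Every cell is uncountable.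

The normalized Haar measure $\mu$ on $G^e$ is the Borel probability measure that gives mass $2^{-ke}$ to each cube of rank $k$. It is invariant under translations, in particular under changing one fixed digit of one fixed coordinate. A hyperplane $\{y^i=c\}$ has measure zero, since it lies in $\{y^i\in\Delta_k(c)\}$, of measure $2^{-k}$, for every $k$.

We use the Baire category theorem for compact metric spaces once, in the following form: \emph{if a nonempty closed set $F\subset G^e$ is covered by countably many closed sets, then there is a cube $Q$ such that $F\cap Q$ is nonempty and contained in one of them.}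

\subsection{The functional of a series}

Let $P(G^e)$ be the space of Walsh polynomials, the finite linear combinations of the $\omega_{\mathbf n}$. The $\omega_{\mathbf n}$ are orthonormal for $\mu$: a product of two different ones is a nonempty product of functions $r_k(t^i)$, and changes sign when one of the digits involved is changed. The $2^{ke}$ functions $\omega_{\mathbf n}$ with all $n_i<2^k$ are constant on the $2^{ke}$ cubes of rank $k$, so they form a basis of the space of such functions. Hence $P(G^e)$ is the space of functions that, for some $k$, are constant on all cubes of rank $k$. It is spanned by the indicators of cubes.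

To the series \eqref{eq:series} we associate the linear functional $\tau$ on $P(G^d)$ with $\tau(\omega_{\mathbf n})=b_{\mathbf n}$. This is a bijection between series and linear functionals, and we write $S_N(\tau;\mathbf t)$ for the partial sums. Put $\tau(Q)=\tau(1_Q)$ for a cube $Q$. This is a finitely additive function of cubes, subject to no bound, and
\[
\text{all }b_{\mathbf n}=0\iff\tau=0\iff\tau(Q)=0\text{ for all cubes }Q.
\]
Let $D_N=\sum_{n<N}w_n$ be the Dirichlet kernel. Since $\omega_{\mathbf n}(\mathbf t\oplus\mathbf s)=\omega_{\mathbf n}(\mathbf t)\omega_{\mathbf n}(\mathbf s)$, the product $\prod_iD_N(t^i\oplus s^i)$ is the sum of $\omega_{\mathbf n}(\mathbf t)\omega_{\mathbf n}(\mathbf s)$ over all $\mathbf n$ with every $n_i<N$. Applying $\tau$ in the variable $\mathbf s$,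
\begin{equation}\label{eq:conv}
S_N(\tau;\mathbf t)=\tau\Big(\mathbf s\mapsto\prod_{i=1}^dD_N(t^i\oplus s^i)\Big).
\end{equation}

\subsection{The kernels}

Let $\sigma$ be the shift on $G$, $(\sigma x)_k=x_{k+1}$. For $N\ge1$, $m\ge 0$ and $k\ge m$,
\begin{align}
D_{2^k}&=\prod_{j<k}(1+r_j)=2^k\,1_{\Delta_k(0)},\label{eq:D1}\\
D_{2^k+2^m}&=D_{2^k}+r_kD_{2^m},\label{eq:D2}\\
D_{2^mN}(x)&=D_{2^m}(x)\,D_N(\sigma^mx).\label{eq:D3}
\end{align}
Expanding the product in \eqref{eq:D1} gives each $w_n$ with $n<2^k$ once, and $1+r_j(x)$ is $2$ or $0$ according as $x_j=0$ or $1$. Identity \eqref{eq:D2} holds because $w_{2^k+j}=r_kw_j$ for $j<2^m$. For \eqref{eq:D3}, write $n<2^mN$ as $n=j+2^ml$ with $j<2^m$, $l<N$, and note that $w_n(x)=w_j(x)w_l(\sigma^mx)$.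

Since $t\oplus s\in\Delta_k(0)$ if and only if $s\in\Delta_k(t)$, formulas \eqref{eq:conv} and \eqref{eq:D1} give
\begin{equation}\label{eq:density}
S_{2^k}(\tau;\mathbf t)=2^{kd}\,\tau(\Delta_k(\mathbf t)).
\end{equation}
The sum $S_{2^k}$ is the mean density of $\tau$ on the cube of rank $k$ about $\mathbf t$. It ignores everything outside that cube.

The kernels \eqref{eq:D2} behave differently. By \eqref{eq:D1} and \eqref{eq:D2}, for fixed $m$:
\begin{enumerate}
\item[(K1)] $D_{2^k+2^m}$ vanishes outside $\Delta_m(0)$ for all $k\ge m$;
\item[(K2)] if $x\in\Delta_m(0)$ and $x\ne0$, then $D_{2^k+2^m}(x)=2^mr_k(x)=\pm2^m$ for all large $k$.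
\end{enumerate}
So $S_{2^k+2^m}(\tau;\mathbf t)$ ignores everything outside $\Delta_m(\mathbf t)$, a cube that does not shrink as $k\to\infty$, and inside this cube the kernel does not decay.

\section{Point masses}\label{sec:masses}

For $\mathbf q\in G^d$ let $\delta_{\mathbf q}(f)=f(\mathbf q)$. The coefficients of this functional are $\omega_{\mathbf n}(\mathbf q)$, and by \eqref{eq:conv}
\begin{equation}\label{eq:delta}
S_N(\delta_{\mathbf q};\mathbf t)=\prod_{i=1}^dD_N(t^i\oplus q^i).
\end{equation}
Functionals built from point masses show each idea of the proof in isolation.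

\begin{example}[one mass]\label{ex:one}
Let $d=1$ and $a=(1,1,1,\dots)\in C^*$. The series of $\delta_a$ is $\sum_n\pm w_n$, with the sign $(-1)^{\varepsilon_0+\varepsilon_1+\cdots}$. Its sums $S_{2^k}(x)=\prod_{j<k}(1-r_j(x))$ vanish for all large $k$ at every $x\in[0,1)$, because some digit of $x$ is $0$. The next term of the series is $-r_k(x)$, so $S_{2^k+1}(x)=\pm1$ for large $k$. The sums $S_{2^k}$ miss the mass at $a$ and the sums $S_{2^k+1}$ detect it.
\end{example}

In dimension one, convergence at a single point excludes this series, because $|b_n|=|S_{n+1}-S_n|$ must tend to $0$. For $d\ge2$ convergence at a point gives no such control. Take any real numbers $c_n$, put $b_{(n,0)}=c_n$, $b_{(n,1)}=-c_n$, and let all other coefficients be $0$. For $N_2\ge2$ we get $S_{\mathbf N}(\mathbf t)=(1-r_0(t^2))\sum_{n<N_1}c_nw_n(t^1)$, which vanishes on the half $t^2<1/2$ of the square. For this reason we argue with the location of $\tau$ and not with the size of its coefficients.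

Two opposite masses close to each other also escape the sums $S_{2^k+1}$. This is the content of Proposition~\ref{prop:sharp}(a).

\begin{proof}[Proof of Proposition~\ref{prop:sharp}(a)]
Let $M\subset\{0,\dots,m_0\}$. Let $a=(1,1,1,\dots)$ and let $a'$ be $a$ with the digit number $m_0$ changed to $0$; both lie in $C^*$. Put $b_{(n,0,\dots,0)}=w_n(a)-w_n(a')$ and let all other coefficients be $0$. For $n=2^{m_0}$ the coefficient is $-2$. Take $\mathbf t\in(G\setminus C^*)^d$ and $x=t^1$. Then $S_N(\mathbf t)=D_N(x\oplus a)-D_N(x\oplus a')$. Since $x\ne a,a'$, both $D_{2^k}(x\oplus a)$ and $D_{2^k}(x\oplus a')$ vanish for large $k$. So $S_{2^k}(\mathbf t)=0$ for large $k$, and by \eqref{eq:D2}, for $m\le m_0$ and large $k$,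
\[
S_{2^k+2^m}(\mathbf t)=r_k(x\oplus a)D_{2^m}(x\oplus a)-r_k(x\oplus a')D_{2^m}(x\oplus a').
\]
For $k>m_0$ we have $a_k=a'_k$, so the two Rademacher factors agree. The function $D_{2^m}$ depends only on the digits $0,\dots,m-1$, in which $a$ and $a'$ agree because $m\le m_0$. The two terms cancel. This proves the first assertion, and with it that \eqref{eq:hyp} on $[0,1)^d$ does not force uniqueness when $M$ is finite. For infinite $M$, uniqueness is Theorem~\ref{thm:group} with $C_i=C^*$.
\end{proof}

The cancellation disappears as soon as $m$ is large enough to separate the masses.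

\begin{example}[finitely many masses]\label{ex:finite}
Let $\tau=\sum_{j=1}^Jc_j\delta_{\mathbf q_j}$ with distinct $\mathbf q_j\in G^d$ satisfy \eqref{eq:hyp}. We show that $c_1=0$. As $M$ is infinite, there is $m\in M$ such that $Q=\Delta_m(\mathbf q_1)$ contains no other $\mathbf q_j$. Cells are uncountable, so there is $\mathbf t\in Q\cap X$ with $t^i\ne q_1^i$ for all $i$. For $j\neq1$ some $q_j^i$ lies outside $\Delta_m(t^i)$, and by (K1) the product \eqref{eq:delta} for $\mathbf q_j$ and $N=2^k+2^m$ is $0$ when $k\ge m$. By (K2) the product for $\mathbf q_1$ is $\pm2^{md}$ for large $k$. So $S_{2^k+2^m}(\tau;\mathbf t)=\pm2^{md}c_1$ for large $k$, and \eqref{eq:hyp} gives $c_1=0$.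
\end{example}

\begin{example}[a functional on a line]\label{ex:line}
Let $d=2$, $a\in G$, let $\nu$ be a functional on $P(G)$, and put $\tau(f)=\nu(f(a,\cdot))$. The coefficients are $w_{n_1}(a)\nu(w_{n_2})$, so
\[
S_{(N_1,N_2)}(\tau;(x,y))=D_{N_1}(x\oplus a)\,S_{N_2}(\nu;y).
\]
Fix $x\ne a$. To learn anything about $\nu$, the first factor must stay away from $0$, which suggests $N_1=2^k+1$. To read off the values of $\nu$ on cells from \eqref{eq:density}, we want $N_2=2^k$. For $\rho<1$ this pair is admissible when $k$ is large. For cubical sums it is not: $N=2^k$ gives $0$ for large $k$ whatever $\nu$ is, and $N=2^k+1$ gives $\pm S_{2^k+1}(\nu;y)$. The cubical case needs a way to pass from $S_{2^k+1}(\nu;\cdot)\to0$ to $S_{2^k}(\nu;\cdot)\to0$.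
\end{example}

The general proof combines these observations. Section~\ref{sec:support} defines the support of $\tau$, restricts $\tau$ to a cube as in Example~\ref{ex:finite}, and factors a functional supported in a coordinate subspace as in Example~\ref{ex:line}. Section~\ref{sec:flip} supplies the passage from $2^k+1$ to $2^k$. Section~\ref{sec:baire} shows that if $S_{2^k}\to0$ off the exceptional hyperplanes, then a portion of the support lies in one of them. Repeating the cycle freezes one coordinate after another until only a point mass remains.

\section{Support, localization and factorization}\label{sec:support}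

Let $\tau$ be a linear functional on $P(G^d)$, $d\geq1$. A cube $Q$ is \emph{null} if $\tau(Q')=0$ for every cube $Q'\subset Q$. The condition on subcubes matters: $\delta_a-\delta_{a'}$ vanishes on $G$, but $G$ is not null. The \emph{support} $F(\tau)$ is the set of points that lie in no null cube. It is closed, since cubes are open. For $\tau=\sum_jc_j\delta_{\mathbf q_j}$ with distinct $\mathbf q_j$ and nonzero $c_j$ it is the set of the $\mathbf q_j$.

\begin{lemma}\label{lem:support}
If a cube $Q$ is disjoint from $F(\tau)$, then $\tau(Q)=0$. In particular, $\tau=0$ if and only if $F(\tau)=\emptyset$.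
\end{lemma}

\begin{proof}
By compactness $Q$ is covered by finitely many null cubes. Let $k$ be at least the rank of $Q$ and of each of them. Every cube of rank $k$ in $Q$ meets one of the null cubes, hence lies in it, and has $\tau$-value $0$. The value $\tau(Q)$ is the sum of these values. If $F(\tau)=\emptyset$, then $\tau$ vanishes on all cubes; if $\tau=0$, then $G^d$ is null.
\end{proof}

To restrict $\tau$ to a cube we also rescale the cube to all of $G^d$; this turns the order $2^k+2^m$ into the simpler order $2^{k-m}+1$. Let $Q=\prod_iQ_i$ be a cube of rank $m$. Let $\theta_i\colon G\to Q_i$ prepend to $x$ the $m$ digits that define $Q_i$. It is a bijection with inverse $\sigma^m|_{Q_i}$. The map $\theta_Q=\theta_1\times\dots\times\theta_d\colon G^d\to Q$ sends the cubes of rank $k$ onto the cubes of rank $k+m$ contained in $Q$. Define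
\[
\tau_Q(f)=\tau\big(\mathbf s\mapsto1_Q(\mathbf s)f(\sigma^ms^1,\dots,\sigma^ms^d)\big),\qquad f\in P(G^d).
\]
If $f$ is constant on cubes of rank $k$, the function on the right is constant on cubes of rank $k+m$, so $\tau_Q$ is a functional on $P(G^d)$. For a cube $R$ we have $\tau_Q(R)=\tau(\theta_Q(R))$.

\begin{lemma}[localization]\label{lem:local}
Let $Q$ be a cube of rank $m$. Then $F(\tau_Q)=\theta_Q^{-1}(F(\tau)\cap Q)$, and for all $N\ge1$ and $\mathbf t\in G^d$
\begin{equation}\label{eq:local}
S_{2^mN}(\tau;\theta_Q(\mathbf t))=2^{md}S_N(\tau_Q;\mathbf t).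
\end{equation}
\end{lemma}

\begin{proof}
A cube $R$ is null for $\tau_Q$ if and only if $\theta_Q(R)$ is null for $\tau$. A point of $Q$ lies in a null cube of $\tau$ if and only if it lies in one contained in $Q$, because subcubes of null cubes are null. This gives the first assertion. Next, $\theta_i(t^i)\oplus s^i\in\Delta_m(0)$ if and only if $s^i\in Q_i$, and $\sigma^m(\theta_i(t^i)\oplus s^i)=t^i\oplus\sigma^ms^i$. By \eqref{eq:D3} and \eqref{eq:D1},
\[
\prod_iD_{2^mN}(\theta_i(t^i)\oplus s^i)=2^{md}\,1_Q(\mathbf s)\prod_iD_N(t^i\oplus\sigma^ms^i).
\]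
Apply $\tau$ and use \eqref{eq:conv} on both sides.
\end{proof}

For $A\subset\{1,\dots,d\}$ and $q=(q^i)_{i\in A}\in G^A$ let
\[
H_{A,q}=\{\mathbf t\in G^d:t^i=q^i\text{ for }i\in A\}.
\]
Let $B$ be the complement of $A$ and write $\mathbf t=(x,y)\in G^A\times G^B$. We agree that $G^\emptyset$ is a single point, so that $H_{\emptyset,q}=G^d$ and $P(G^\emptyset)$ is the space of constants. A functional $\nu$ on $P(G^\emptyset)$ is determined by the number $\nu(1)$, and we put $S_N(\nu;\cdot)=\nu(1)$, in agreement with \eqref{eq:conv} for an empty product.

The next lemma says that a functional supported in $H_{A,q}$ is a point mass in the variables of $A$. It holds because test functions are locally constant: a polynomial that vanishes on $H_{A,q}$ vanishes on a neighborhood of it.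

\begin{lemma}[factorization]\label{lem:factor}
Suppose $F(\tau)\subset H_{A,q}$. Define $\nu$ on $P(G^B)$ by $\nu(g)=\tau(\tilde g)$, where $\tilde g(x,y)=g(y)$. Then
\begin{align}
\tau(f)&=\nu(f(q,\cdot)),\qquad f\in P(G^d),\label{eq:factor}\\
S_N(\tau;(x,y))&=\prod_{i\in A}D_N(x^i\oplus q^i)\cdot S_N(\nu;y).\label{eq:factorS}
\end{align}
If $B\ne\emptyset$, then $F(\tau)=\{q\}\times F(\nu)$.
\end{lemma}

\begin{proof}
Let $f$ be constant on cubes of rank $k$ and put $h(x,y)=f(x,y)-f(q,y)$. Then $h$ is constant on cubes of rank $k$ and vanishes on $H_{A,q}$, so it vanishes on every cube of rank $k$ that meets $H_{A,q}$. Thus $h$ is a combination of indicators of cubes disjoint from $H_{A,q}\supset F(\tau)$, and $\tau(h)=0$ by Lemma~\ref{lem:support}. This is \eqref{eq:factor}. Applying \eqref{eq:factor} to the kernel in \eqref{eq:conv} gives \eqref{eq:factorS}, since setting $s^i=q^i$ for $i\in A$ turns the factors with $i\in A$ into constants.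

A cube in $G^d$ has the form $Q_A\times Q_B$ with factors of equal rank, and \eqref{eq:factor} gives $\tau(Q_A\times Q_B)=1_{Q_A}(q)\,\nu(Q_B)$. If $\Delta_k(y)$ is null for $\nu$, then this formula shows that $\Delta_k(q)\times\Delta_k(y)$ is null for $\tau$. If $\Delta_k(y)$ contains a cube $R$ of rank $l$ with $\nu(R)\ne0$, then $\Delta_k(q)\times\Delta_k(y)$ contains $\Delta_l(q)\times R$, whose $\tau$-value is $\nu(R)\neq0$. Hence $(q,y)\in F(\tau)$ if and only if $y\in F(\nu)$, and $F(\tau)\subset H_{A,q}=\{q\}\times G^B$ by assumption.
\end{proof}

\section{From order $2^k+1$ to order $2^k$}\label{sec:flip}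

In this section and the next, $e\ge1$, the sets $Y_1,\dots,Y_e\subset G$ have countable complements, $Y=\prod_iY_i$, and $\nu$ is a linear functional on $P(G^e)$.

For $e=1$ we have $S_{2^k+1}=S_{2^k}+\nu(r_k)r_k$. Changing the digit number $k$ of the argument keeps the first term and reverses the sign of the second, so comparing two such arguments isolates $\nu(r_k)$. The digit to be changed depends on $k$, so we need a set on which the convergence is uniform and which contains such a pair of points for each $k$. A set of measure greater than $1/2$ has this property. For $e\ge2$ the difference $S_{2^k+1}-S_{2^k}$ has many terms, and we remove them one coordinate at a time.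

\begin{lemma}\label{lem:flip}
If $S_{2^k+1}(\nu;y)\to0$ for all $y\in Y$, then $S_{2^k}(\nu;y)\to0$ for all $y\in Y$.
\end{lemma}

\begin{proof}
For $0\le j\le e$ let $S_k^{(j)}$ be the rectangular partial sum of the series of $\nu$ with $N_i=2^k$ for $i\le j$ and $N_i=2^k+1$ for $i>j$. Thus $S_k^{(0)}=S_{2^k+1}$ and $S_k^{(e)}=S_{2^k}$. We show that if $S_k^{(j-1)}\to0$ on $Y$, then $S_k^{(j)}\to0$ on $Y$. Separating the terms with $n_j=2^k$, for which $w_{n_j}=r_k$, we get
\[
S_k^{(j-1)}(y)=S_k^{(j)}(y)+r_k(y^j)R_k(y).
\]
Here $R_k$ does not depend on $y^j$, and $S_k^{(j)}$ depends on $y^j$ only through the digits $0,\dots,k-1$, because it involves only $w_{n_j}$ with $n_j<2^k$.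

Fix $y^i\in Y_i$ for $i\ne j$. Then $R_k$ is a number, and the sums are functions of $x=y^j\in G$. Let $\varepsilon>0$. The Borel sets
\[
E_K=\{x\in Y_j:|S_k^{(j-1)}(x)|\le\varepsilon\text{ for all }k\ge K\}
\]
increase with $K$, and their union is $Y_j$, which has measure $1$. Choose $K$ with $\mu(E_K)>1/2$ and let $k\ge K$. The map $x\mapsto x'$ that changes the digit number $k$ preserves $\mu$, so $E_K$ meets its image: there is $x$ with $x,x'\in E_K$. Since $S_k^{(j)}(x)=S_k^{(j)}(x')$ and $r_k(x')=-r_k(x)$,
\[
2|R_k|=|S_k^{(j-1)}(x)-S_k^{(j-1)}(x')|\le2\varepsilon .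
\]
Hence $R_k\to0$, and $S_k^{(j)}=S_k^{(j-1)}-r_kR_k\to0$ at every $x\in Y_j$.
\end{proof}

The proof uses that $Y$ is a product, so that each coordinate can be moved while the others stay fixed, and that each $Y_j$ has full measure.

\section{Trapping the support in a hyperplane}\label{sec:baire}

Suppose $S_{2^k}(\nu;\cdot)\to0$ on $Y$. On a cube where these sums are uniformly bounded, \eqref{eq:density} and bounded convergence show that $\nu$ vanishes. Baire's theorem produces such bounds. Applied to the whole of $G^e$, it may return a cube outside the support, which says nothing. We therefore apply it to the support itself. A bound on $F(\nu)\cap Q$ extends to all of $Q$, because the small cubes that miss the support contribute $0$.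

\begin{lemma}\label{lem:baire}
Suppose $\nu\ne0$ and $S_{2^k}(\nu;y)\to0$ for all $y\in Y$. Then there are a cube $R\subset G^e$, an index $i$ and a point $c\in G\setminus Y_i$ such that
\[
\emptyset\ne F(\nu)\cap R\subset\{y:y^i=c\}.
\]
\end{lemma}

\begin{proof}
Write $F=F(\nu)$ and $S_{2^k}=S_{2^k}(\nu;\cdot)$. By Lemma~\ref{lem:support}, $F\neq\emptyset$. The sets
\[
Z_K=\{y\in G^e:|S_{2^k}(y)|\le1\text{ for all }k\ge K\}
\]
are closed, since each $S_{2^k}$ is continuous, and they cover $Y$. The complement of $Y$ is the union of the countably many closed hyperplanes $\{y^i=c\}$, $1\le i\le e$, $c\notin Y_i$. By Baire's theorem there is a cube $Q$ such that $F\cap Q$ is nonempty and lies in one of the hyperplanes or in some $Z_K$. In the first case we take $R=Q$. We show that the second case is impossible.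

Let $F\cap Q\subset Z_K$, let $k\ge\max(K,\operatorname{rank}Q)$ and $y\in Q$. Then $\Delta_k(y)\subset Q$. If $\Delta_k(y)$ misses $F$, then $S_{2^k}(y)=0$ by \eqref{eq:density} and Lemma~\ref{lem:support}. Otherwise $\Delta_k(y)$ contains a point $z\in F\cap Q$, and $|S_{2^k}(y)|=|S_{2^k}(z)|\le1$, because by \eqref{eq:density} the function $S_{2^k}$ is constant on cubes of rank $k$. So $|S_{2^k}|\le1$ on $Q$ for all large $k$. Also $S_{2^k}\to0$ almost everywhere, since the hyperplanes have measure zero.

Let $Q'\subset Q$ be a cube and $k\ge\operatorname{rank}Q'$. On a cube $R'\subset Q'$ of rank $k$ the function $S_{2^k}$ equals $2^{ke}\nu(R')$, and $\mu(R')=2^{-ke}$. Summing over all such $R'$,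
\[
\nu(Q')=\int_{Q'}S_{2^k}\,d\mu .
\]
By the bounded convergence theorem the right side tends to $0$, so $\nu(Q')=0$. Thus $Q$ is null, which contradicts $F\cap Q\ne\emptyset$.
\end{proof}

\begin{remark}
If $Y_i=G$ for all $i$, there is no point $c$ as in the conclusion, so $\nu=0$. A series whose sums $S_{2^k}$ tend to $0$ at every point of the group has zero coefficients. This contains the uniqueness on $G^d$ quoted in Section~\ref{sec:intro}. By Example~\ref{ex:one}, removing one point from $G$ destroys this statement.
\end{remark}

\section{Proof of Theorem~\ref{thm:group}}\label{sec:proof}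

Let $\tau$ be the functional of the series, and suppose $\tau\ne0$, so that $F=F(\tau)\ne\emptyset$. Lemma~\ref{lem:baire} freezes one coordinate on a portion of the support, and Lemma~\ref{lem:factor} then reduces the number of variables. Instead of iterating, we start from a portion on which as many coordinates as possible are frozen.

\medskip
\noindent\emph{Step 1: a maximal portion of the support.} Consider the triples $(A,q,Q)$ with $A\subset\{1,\dots,d\}$, $q\in G^A$, $Q$ a cube, and
\[
\emptyset\ne F\cap Q\subset H_{A,q}.
\]
One such triple has $A=\emptyset$, $Q=G^d$. Choose a triple with $|A|$ maximal. Replacing $Q$ by $\Delta_m(\mathbf t)$, where $\mathbf t\in F\cap Q$ and $m\ge\operatorname{rank}Q$, preserves the condition. Since $M$ is infinite, we may assume that $Q=\prod_iQ_i$ has rank $m\in M$. This is the only use of the infinitude of $M$.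

\medskip
\noindent\emph{Step 2: localization.} Let $\tau'=\tau_Q$ and $F'=F(\tau')$. By Lemma~\ref{lem:local}, $F'=\theta_Q^{-1}(F\cap Q)\neq\emptyset$. For $i\in A$ we have $q^i\in Q_i$, because $Q$ meets $H_{A,q}$; put $p^i=\theta_i^{-1}(q^i)$. Then $F'\subset H_{A,p}$. The sets $X_i'=\theta_i^{-1}(X_i)$ have countable complements $\theta_i^{-1}(C_i)$, as $\theta_i$ is injective. Take $N=2^k+1$ in \eqref{eq:local}, so that $2^mN=2^{k+m}+2^m$. Hypothesis \eqref{eq:hyp} gives
\begin{equation}\label{eq:hyp2}
S_{2^k+1}(\tau';\mathbf t)\to0\qquad\text{for all }\mathbf t\in\textstyle\prod_iX_i'.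
\end{equation}

\medskip
\noindent\emph{Step 3: removing the frozen coordinates.} Let $B$ be the complement of $A$, and let $\nu$ be the functional on $P(G^B)$ that Lemma~\ref{lem:factor} attaches to $\tau'$ and $H_{A,p}$. Since $F'\ne\emptyset$ we have $\tau'\ne0$, and then $\nu\ne0$ by \eqref{eq:factor}. Fix $x\in G^A$ with $x^i\in X_i'$ and $x^i\neq p^i$ for $i\in A$, which is possible because $X_i'$ is uncountable. By (K2) with $m=0$, where $\Delta_0(0)=G$, we have $D_{2^k+1}(x^i\oplus p^i)=\pm1$ for all large $k$. Then \eqref{eq:factorS} gives $|S_{2^k+1}(\nu;y)|=|S_{2^k+1}(\tau';(x,y))|$ for all large $k$, and by \eqref{eq:hyp2}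
\begin{equation}\label{eq:hyp3}
S_{2^k+1}(\nu;y)\to0\qquad\text{for all }y\in Y=\textstyle\prod_{i\in B}X_i'.
\end{equation}

\medskip
\noindent\emph{Step 4: the contradiction.} If $B=\emptyset$, then $S_N(\nu;\cdot)=\nu(1)$ for all $N$, so \eqref{eq:hyp3} gives $\nu(1)=0$ and $\nu=0$, a contradiction. This is the case of an isolated point mass, as in Example~\ref{ex:finite}.

Let $B\ne\emptyset$. By \eqref{eq:hyp3} and Lemma~\ref{lem:flip}, $S_{2^k}(\nu;y)\to0$ for all $y\in Y$. By Lemma~\ref{lem:baire} there are a cube $R\subset G^B$ of some rank $l$, an index $j\in B$ and a point $c\in G$ with $\emptyset\ne F(\nu)\cap R\subset\{y^j=c\}$. Let $R_1=\Delta_l(p)\times R$, a cube in $G^d$. Since $F'=\{p\}\times F(\nu)$ by Lemma~\ref{lem:factor},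
\[
F'\cap R_1=\{p\}\times(F(\nu)\cap R),
\]
which is nonempty, and at its points $t^i=p^i$ for $i\in A$ and $t^j=c$. The image $Q_1=\theta_Q(R_1)$ is a cube contained in $Q$, and $F\cap Q_1=\theta_Q(F'\cap R_1)$. This set is nonempty, and at its points $t^i=q^i$ for $i\in A$ and $t^j=\theta_j(c)$. So $Q_1$ belongs to a triple with index set $A\cup\{j\}$, which contradicts the maximality of $|A|$.

Both cases are impossible, so $\tau=0$ and all $b_{\mathbf n}=0$. \qed

\section{The exceptional sets}\label{sec:exc}

The countability of the sets $C_i$ enters the proof in three places. Lemma~\ref{lem:flip}, the bounded convergence step of Lemma~\ref{lem:baire} and the choice of $x$ in Step~3 need only that the $C_i$ have measure zero. The application of Baire's theorem needs more: the exceptional set must be a countable union of hyperplanes. The following example shows that this use is essential for Theorem~\ref{thm:group}.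

\begin{example}\label{ex:perfect}
Let $d=1$, let $\psi\colon G\to G$ double each digit, $\psi(u)=(u_0,u_0,u_1,u_1,\dots)$, and let $C=\psi(G)$. The set $C$ is closed, and $\mu(C)=0$ because $C$ is covered by $2^j$ cells of rank $2j$. Put $\tau(f)=\int f\circ\psi\,d\mu$, so that $b_0=\tau(1)=1$. Let $x\notin C$ and $m\ge0$. For large $k$ the cell $\Delta_k(x)$ misses $C$, so $S_{2^k}(\tau;x)=0$ by \eqref{eq:density}, and by \eqref{eq:conv} and \eqref{eq:D2}
\[
S_{2^k+2^m}(\tau;x)=r_k(x)\int r_k(\psi(u))\,D_{2^m}(x\oplus\psi(u))\,d\mu(u).
\]
Here $r_k(\psi(u))=r_{\lfloor k/2\rfloor}(u)$, while the second factor depends only on the digits $u_j$ with $2j\le m-1$. For $k\ge m+1$ we have $2\lfloor k/2\rfloor\ge m$, so changing the digit number $\lfloor k/2\rfloor$ of $u$ reverses the sign of the integrand, and the integral is $0$. Thus \eqref{eq:hyp} holds for all $m\ge0$ and all $x\notin C$, and ``countable'' cannot be replaced by ``closed and of measure zero'' in Theorem~\ref{thm:group}. The example says nothing about U-sets: $b_{3\cdot4^j}=\tau(r_{2j}r_{2j+1})=1$ for all $j$, so the series converges nowhere.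
\end{example}

For sets of the form $E\times[0,1]^{d-1}$, Theorem~\ref{thm:cube}(b) gives a sufficient condition for membership in $U_{\rho,d}$, namely that $E$ be countable. Proposition~\ref{prop:sharp}(b) gives a necessary one.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}(b)]
Suppose $E$ is not a U-set for the one-dimensional system. Then some series $\sum_na_nw_n$ with a nonzero coefficient converges to $0$ on $[0,1]\setminus E$. Put $b_{(n,0,\dots,0)}=a_n$ and let all other coefficients be $0$. Then $S_{\mathbf N}(\mathbf t)=\sum_{n<N_1}a_nw_n(t^1)$ for every $\mathbf N$, and this tends to $0$ as $\min_iN_i\to\infty$ whenever $t^1\notin E$. So a series with a nonzero coefficient converges $\rho$-regularly to $0$ outside $E\times[0,1]^{d-1}$, and this set is not in $U_{\rho,d}$.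
\end{proof}

\begin{thebibliography}{1}

\bibitem{WDA}
\emph{Walsh and Dyadic Analysis},
\texttt{https://epublikacije.\allowbreak arhimediagroup.rs/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2021/\allowbreak 02/\allowbreak walsh-and-dyadic-analysis.pdf}

\end{thebibliography}
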